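
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Putinar's matricial models of rank two need not be subnormal}


\begin{abstract}
Putinar's matricial models of rank two are block lower-bidiagonal operators with $2\times2$ blocks whose self-commutator has rank two and an invariant kernel. They were conjectured to be subnormal. We give an explicit model that is not subnormal, and not even $2$-hyponormal. We then show that a model is subnormal exactly when its defining recursion can be continued to all negative indices with positive definite blocks, and we decide when this happens. The determinants of the blocks are followed by points on a real plane cubic, and on a smooth cubic the recursion is translation by a fixed point. Then recurrence in a compact group forces subnormality. Subnormality can fail only when the cubic has a singular point, and then it is decided by comparing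 a single determinant with the multiple root.
\end{abstract}

\section{The question and the results}

\subsection{Models}
Write $[X^*,X]=X^*X-XX^*$. For a Hermitian matrix, $X>0$ means positive definite. A bounded operator $T$ is \emph{hyponormal} if $[T^*,T]\ge 0$, and \emph{subnormal} if it is the restriction of a bounded normal operator to an invariant subspace.

Let $H=\bigoplus_{k\ge0}\mathbb C^2$. A \emph{Putinar matricial model of rank two} (a \emph{model}, for short) is an operator
\begin{equation}\label{eq:T}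
T=\begin{pmatrix} B_0&0&0&\cdots\\ A_0&B_1&0&\cdots\\ 0&A_1&B_2&\cdots\\ \vdots&&\ddots&\ddots\end{pmatrix}
\end{equation}
on $H$ with $2\times2$ blocks such that every $A_k$ is positive and invertible, $\sup_k(\|A_k\|+\|B_k\|)<\infty$, and
\begin{gather}
C:=[B_0^*,B_0]+A_0^2>0,\label{eq:C}\\
A_kB_{k+1}=B_kA_k,\qquad [B_{k+1}^*,B_{k+1}]+A_{k+1}^2-A_k^2=0\qquad(k\ge0).\label{eq:rel}
\end{gather}
The $(k,k+1)$ block of $[T^*,T]$ is $A_kB_{k+1}-B_kA_k$, its $(k,k)$ block for $k\ge1$ is $[B_k^*,B_k]+A_k^2-A_{k-1}^2$, and its $(0,0)$ block is $C$. So \eqref{eq:C} and \eqref{eq:rel} say exactly that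
\begin{equation}\label{eq:selfcomm}
[T^*,T]=C\oplus0\oplus0\oplus\cdots,\qquad C>0 .
\end{equation}
Thus $T$ is hyponormal, its self-commutator has rank two, and $\ker[T^*,T]=\bigoplus_{k\ge1}\mathbb C^2$ is invariant for $T$.

Every model is \emph{pure}, that is, it has no nonzero normal direct summand. Indeed, if $R$ reduces $T$ to a normal operator, then $[T^*,T]$ vanishes on $R$, so the reducing subspace $R^\perp$ contains the first block. Since all $A_k$ are invertible, it then contains every block, and $R=0$.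

Models arise from the following dichotomy. Let $T$ be any pure hyponormal operator such that $[T^*,T]$ has rank two and $\ker[T^*,T]$ is invariant for $T$. It is known that if $T|_{\ker[T^*,T]}$ has rank-one self-commutator, then $T$ is subnormal, and that if $T|_{\ker[T^*,T]}$ has rank-two self-commutator, then $T$ is subnormal or a model. Conjecture 3.3 of \cite{LN} asserts that the last possibility adds nothing: \emph{every model is subnormal}.

\subsection{The natural guess}
With $1\times1$ blocks the guess is right. All self-commutators of blocks vanish, so \eqref{eq:rel} gives $A_{k+1}=A_k$ and $B_{k+1}=B_k$. Then $T=B_0+A_0S$ with $S$ the unilateral shift, and $B_0+A_0U$ with $U$ the bilateral shift is a normal extension. The extension is found by continuing the blocks to negative $k$.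

For $2\times2$ blocks we can try the same. Put $P_k:=A_k^2$ for $k\ge0$ and $P_{-1}:=C$. The relations \eqref{eq:rel}, solved for the blocks of lower index, tell us how to continue: as long as $P_{-j}>0$ ($j\ge1$), set
\begin{equation}\label{eq:back}
B_{-j}:=P_{-j}^{1/2}B_{-j+1}P_{-j}^{-1/2},\qquad P_{-j-1}:=P_{-j}+[B_{-j}^*,B_{-j}],
\end{equation}
and stop at the first $P_{-j}$ that is not positive definite. We call this the \emph{backward sequence}. If it never stops, a two-sided operator appears, and a short computation shows that it is bounded and normal. The only danger is that positivity breaks down. The self-commutator of a matrix has trace zero, so if $[B_{-j}^*,B_{-j}]\ne0$, it has a negative eigenvalue, and the step lowers the quadratic form of $P_{-j}$ in some direction. Nothing visible protects $P_{-2}$ from acquiring a negative eigenvalue. This is what happens in the example below. On the other hand, we shall see that breakdown requires the discriminant of a certain cubic to vanish.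

\subsection{Results}
Let $J=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, so that $J^2=I$.

\begin{theorem}\label{thm:counter}
Put $g_k=\dfrac{7\cdot4^{k+1}-4}{7\cdot4^{k+1}-1}$ for $k\ge-1$, so that $g_{-1}=\frac12$ and $g_0=\frac89$. For $k\ge0$ let
\[
A_k=J^k\begin{pmatrix}\sqrt{5-g_k}&0\\0&\sqrt{g_k}\end{pmatrix}J^k,\qquad
B_k=J^k\begin{pmatrix}0&2/\sqrt{g_k}\\ \sqrt{g_k}&0\end{pmatrix}J^k .
\]
The operator $T$ in \eqref{eq:T} with these blocks is a Putinar matricial model of rank two. It is not subnormal, and not even $2$-hyponormal (see Section~\ref{sec:2hyp} for the definition).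
\end{theorem}

So the conjecture is false. The next two theorems say which models are subnormal.

\begin{theorem}\label{thm:criterion}
A model $T$ is subnormal if and only if its backward sequence never stops, that is, $P_{-j}>0$ for all $j\ge1$. In that case $T$ is the restriction to the blocks $k\ge0$ of a bounded normal two-sided block bidiagonal operator on $\bigoplus_{k\in\mathbb Z}\mathbb C^2$.
\end{theorem}

Subtracting a scalar from $T$ subtracts it from every $B_k$ in \eqref{eq:rel} and \eqref{eq:back}. This changes neither the relations, nor the $P_k$, nor subnormality. So we may assume $\operatorname{tr}B_0=0$. Then $B_0^2=\beta I$ for some $\beta\in\mathbb C$ (Cayley--Hamilton). Put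
\begin{gather*}
\tau=\tfrac12\operatorname{tr}A_0^2>0,\qquad \gamma=\tfrac12\operatorname{tr}(A_0^2B_0),\qquad K=\det(A_0^2-B_0B_0^*),\\
\kappa=\tau(|\beta|^2-K)-2|\gamma|^2,\qquad c=\tau^2+2K+2|\beta|^2,\\
L=4\tau^2|\beta|^2+(|\beta|^2-K)^2-8\operatorname{Re}(\bar\beta\gamma^2)-2\kappa\tau,\\
G(x)=\kappa^2-Lx+cx^2-x^3 .
\end{gather*}
The polynomial $G$ is a real cubic, so if it has a multiple root, this root is unique and real.

\begin{theorem}\label{thm:class}
A model $T$ with $\operatorname{tr}B_0=0$ is \emph{not} subnormal if and only if $\kappa\ne0$, $G$ has a multiple root $r$, and $\det C<r$. In particular every model with $\kappa=0$ or $\operatorname{disc}G\neq0$ is subnormal.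
\end{theorem}

\begin{theorem}\label{thm:family}
Let $0<\beta\le\tau$, $g_-=\tau-\sqrt{\tau^2-\beta^2}$, choose $g_{-1}\in(0,g_-)$, and put $g_{k+1}=\beta^2/(2\tau-g_k)$ for $k\ge-1$. Then
\[
A_k=J^k\begin{pmatrix}\sqrt{2\tau-g_k}&0\\0&\sqrt{g_k}\end{pmatrix}J^k,\qquad
B_k=J^k\begin{pmatrix}0&\beta/\sqrt{g_k}\\ \sqrt{g_k}&0\end{pmatrix}J^k\qquad(k\ge0)
\]
are the blocks of a model, and none of the models in this three-parameter family is subnormal. Theorem~\ref{thm:counter} is the case $\tau=\frac52$, $\beta=2$, $g_{-1}=\frac12$.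
\end{theorem}

\subsection{The idea of the classification}
The numbers $\tau,\beta,\gamma,K$ are conserved by the recursion, and $P_k>0$ just means $\Delta_k:=\det P_k>0$. The conservation laws reduce the question to a motion of points $X_k=(\Delta_k,Y_k)$ on the cubic $Y^2=G(x)$, in which three points are collinear at each step. If the cubic is smooth, this says $X_k=X_{k-1}+Q$ in its group law, with $Q=(0,\kappa)$. We know $\Delta_k>0$ for all $k\ge-1$ and want it for all negative $k$. In a compact group some multiples $nQ$ with $n$ arbitrarily large come arbitrarily close to zero. So the far future of the sequence comes back arbitrarily close to its past, and positivity is inherited, up to a borderline case that has to be excluded. When the cubic is singular, the group of its smooth real points need not be compact, and recurrence can be lost. Away from the singular point the motion then becomes the scalar recursion $g_k(2w-g_{k-1})=r$ with constants $w$ and $r$. This is the recursion of Theorem~\ref{thm:family},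 and it can be followed by hand.

\section{The backward step and the counterexample}

\subsection{A family in which the recursion is scalar}
We look for blocks that keep the recursion inside diagonal $P_k$. Fix $\tau,\beta>0$ and for $0<g<2\tau$ put
\[
A(g)=\begin{pmatrix}\sqrt{2\tau-g}&0\\0&\sqrt g\end{pmatrix},\qquad
B(g)=\begin{pmatrix}0&\beta/\sqrt g\\ \sqrt g&0\end{pmatrix},\qquad B(g)^2=\beta I .
\]

\begin{lemma}\label{lem:scalar}
Let $0<g<2\tau$ and $g'=2\tau-\beta^2/g$. Then
\begin{equation}\label{eq:I1}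
A(g)^2+[B(g)^*,B(g)]=J\begin{pmatrix}2\tau-g'&0\\0&g'\end{pmatrix}J .
\end{equation}
If moreover $g'>0$, then
\begin{equation}\label{eq:I2}
A(g')\cdot JB(g)J=B(g')A(g').
\end{equation}
\end{lemma}

\begin{proof}
We have $B(g)^*B(g)=\operatorname{diag}(g,\beta^2/g)$ and $B(g)B(g)^*=\operatorname{diag}(\beta^2/g,g)$. So the left side of \eqref{eq:I1} is $\operatorname{diag}(2\tau-\beta^2/g,\ \beta^2/g)=\operatorname{diag}(g',2\tau-g')$. Conjugation by $J$ exchanges the diagonal entries, which gives \eqref{eq:I1}. If $g'>0$, then $0<g'<2\tau$, $g(2\tau-g')=\beta^2$, and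
\[
A(g')JB(g)J=\begin{pmatrix}0&\sqrt{(2\tau-g')g}\\ \beta\sqrt{g'/g}&0\end{pmatrix},\qquad
B(g')A(g')=\begin{pmatrix}0&\beta\\ \sqrt{g'(2\tau-g')}&0\end{pmatrix}.
\]
The upper right entries are equal, and $g'(2\tau-g')=g'\beta^2/g$ gives equality of the lower left ones.
\end{proof}

\begin{lemma}\label{lem:familymodel}
Let $0<g_k<2\tau$ and $g_{k+1}(2\tau-g_k)=\beta^2$ for all $k\ge-1$. Then $A_k=J^kA(g_k)J^k$ and $B_k=J^kB(g_k)J^k$ $(k\ge0)$ are the blocks of a model with $C=\operatorname{diag}(g_{-1},2\tau-g_{-1})$. For its backward sequence,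
\begin{equation}\label{eq:P-2}
B_{-1}=JB(g_{-1})J,\qquad P_{-2}=\operatorname{diag}(2\tau-g_{-2},\,g_{-2}),\qquad g_{-2}:=2\tau-\beta^2/g_{-1}.
\end{equation}
More generally, for $k=-1,-2,\dots$ define $g_{k-1}:=2\tau-\beta^2/g_k$ as long as $g_k>0$. Then $P_k=J^k\operatorname{diag}(2\tau-g_k,g_k)J^k$ for every $k\le-1$ for which $g_k$ is defined, and $B_k=J^kB(g_k)J^k$ if also $g_k>0$. The backward sequence stops at the first $k$ with $g_k\le0$, if there is one.
\end{lemma}

\begin{proof}
The $A_k$ are positive and invertible. Since $g_{k+1}=\beta^2/(2\tau-g_k)$ and $0<g_k<2\tau$ for $k\ge-1$, we have $g_k>\beta^2/2\tau$ for $k\ge0$, so the entries of $A_k,B_k$ are bounded. Apply Lemma~\ref{lem:scalar} with $g=g_{k+1}$, so that $g'=g_k$, and conjugate by powers of $J$. For $k\ge0$, \eqref{eq:I2} becomes the first relation in \eqref{eq:rel} and \eqref{eq:I1} the second. With $g=g_0$, \eqref{eq:I1} reads $C=J\operatorname{diag}(2\tau-g_{-1},g_{-1})J>0$.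

Since $C^{1/2}=JA(g_{-1})J$, conjugating \eqref{eq:I2} (for $g=g_0$, $g'=g_{-1}$) by $J$ gives $C^{1/2}B_0=JB(g_{-1})J\,C^{1/2}$, which is the formula for $B_{-1}$. Then \eqref{eq:I1} with $g=g_{-1}$, conjugated by $J$, gives $P_{-2}$. If $g_{-2}>0$ (it is automatically $<2\tau$), then $P_{-2}>0$ and the same two steps can be repeated. If $g_{-2}\le0$, then $P_{-2}$ is not positive definite and the sequence stops.
\end{proof}

For the numbers of Theorem~\ref{thm:counter} we have $\tau=\frac52$, $\beta=2$. With $n=7\cdot4^{k+1}$,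
\[
5-g_k=\frac{4n-1}{n-1},\qquad g_{k+1}=\frac{4n-4}{4n-1},\qquad\text{so}\qquad (5-g_k)g_{k+1}=4\qquad(k\ge-1).
\]
Also $0<g_k<1$. So $T$ is a model with $C=\operatorname{diag}(\frac12,\frac92)$. By \eqref{eq:P-2} we get $g_{-2}=5-8=-3$ and
\begin{equation}\label{eq:8-3}
P_{-2}=\operatorname{diag}(8,-3).
\end{equation}
The backward sequence breaks down at once. What remains to be seen is that this breakdown really excludes \emph{every} normal extension.

\subsection{The backward step is forced}
Let $S$ be subnormal, and write a normal extension as $N=\begin{pmatrix}S&X\\0&Y\end{pmatrix}$. Comparing the upper left and the lower left entries of $N^*N$ and $NN^*$ we get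
\begin{equation}\label{eq:normalext}
[S^*,S]=XX^*,\qquad X^*S=YX^* .
\end{equation}
In particular $S$ is hyponormal, and $\ker[S^*,S]=\ker X^*$ is invariant for $S$. The next lemma shows that for a model, every normal extension contains the block $B_{-1}$ of the backward sequence.

\begin{lemma}\label{lem:step}
Let $T$ be a model and let $T'$ be the operator on $\bigoplus_{k\ge-1}\mathbb C^2$ with diagonal blocks $B_{-1},B_0,B_1,\dots$ and subdiagonal blocks $C^{1/2},A_0,A_1,\dots$, where $B_{-1}=C^{1/2}B_0C^{-1/2}$. Then $[T'^*,T']=P_{-2}\oplus0\oplus0\oplus\cdots$ with $P_{-2}=C+[B_{-1}^*,B_{-1}]$. If $P_{-2}>0$, then $T'$ is again a model (up to renumbering the blocks), and its backward sequence is the continuation of that of $T$. If $T$ is subnormal, then so is $T'$, and hence $P_{-2}\ge0$.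
\end{lemma}

\begin{proof}
With $A_{-1}:=C^{1/2}$ we have $A_{-1}B_0=B_{-1}A_{-1}$ and $[B_0^*,B_0]+A_0^2-A_{-1}^2=0$. So the computation leading to \eqref{eq:selfcomm} gives the formula for $[T'^*,T']$, and the statement for $P_{-2}>0$ follows.

Let $T$ be subnormal with normal extension $N=\begin{pmatrix}T&X\\0&Y\end{pmatrix}$ on $H\oplus H'$. Let $M\subset H$ be the first block. By \eqref{eq:normalext}, $XX^*=C\oplus0\oplus\cdots$, so $X^*$ vanishes on $M^\perp$. Put $M'=X^*H=X^*M\subset H'$ and
\[
V:=X^*C^{-1/2}:M\to M'.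
\]
Since $\|X^*C^{-1/2}h\|^2=\langle CC^{-1/2}h,C^{-1/2}h\rangle=\|h\|^2$, the map $V$ is unitary. For $h\in M$ the component of $Th$ in $M$ is $B_0h$, so \eqref{eq:normalext} gives $YX^*h=X^*Th=X^*B_0h$. Hence
\[
YV=X^*B_0C^{-1/2}=V\,C^{1/2}B_0C^{-1/2}=VB_{-1},\qquad XV=XX^*C^{-1/2}=C^{1/2}\quad\text{on }M .
\]
So $N(x\oplus Vh)=(Tx+C^{1/2}h)\oplus VB_{-1}h$ for $x\in H$, $h\in M$. This says that $H\oplus M'$ is invariant for $N$ and that $N|_{H\oplus M'}$ is unitarily equivalent to $T'$. Thus $T'$ is subnormal, therefore hyponormal, and $P_{-2}\ge0$.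
\end{proof}

The hypothesis $C>0$ is used for the factor $C^{-1/2}$. It makes $V$ map onto a full copy of $\mathbb C^2$, so that $T'$ again has $2\times2$ blocks.

\begin{proof}[Proof of Theorem~\ref{thm:counter}, except for $2$-hyponormality]
We have seen that $T$ is a model, and $P_{-2}=\operatorname{diag}(8,-3)\not\ge0$ by \eqref{eq:8-3}. So $T$ is not subnormal by Lemma~\ref{lem:step}.
\end{proof}

\subsection{$2$-hyponormality}\label{sec:2hyp}
An operator $T$ is \emph{$2$-hyponormal} if
\[
\begin{pmatrix}[T^*,T]&[T^{*2},T]\\ [T^*,T^2]&[T^{*2},T^2]\end{pmatrix}\ge0 ,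
\]
where $[X,Y]=XY-YX$. A subnormal operator has this property. If $N$ is a normal extension and $E$ is the projection onto the space of $T$, then the quadratic form of the matrix at $(x_1,x_2)$ is $\|y\|^2-\|Ey\|^2$ with $y=N^*x_1+N^{*2}x_2$. So the next proposition, together with \eqref{eq:8-3}, completes the proof of Theorem~\ref{thm:counter}, and gives a second, purely computational proof that its $T$ is not subnormal.

\begin{proposition}
If a model $T$ is $2$-hyponormal, then $P_{-2}\ge0$.
\end{proposition}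

\begin{proof}
Let $D=[T^*,T]=C\oplus0\oplus\cdots$. Then $[T^{*2},T]=T^*D+DT^*$. Since $[T^{*2},T^2]=[T^{*2},T]T+T[T^{*2},T]$ and $DT^*T=DTT^*+D^2$,
\[
[T^{*2},T^2]=T^*DT+TDT^*+DTT^*+TT^*D+D^2 .
\]
Compress to $M\oplus M$, where $M$ is the first block. Write $B=B_0$. Since $T^*$ maps $M$ into $M$ by $B^*$, and $D$ is $C$ on $M$ and $0$ on $M^\perp$, the compressed matrix is
\[
\begin{pmatrix}C&B^*C+CB^*\\ CB+BC&\ B^*CB+BCB^*+CBB^*+BB^*C+C^2\end{pmatrix}.
\]
It is positive semidefinite, and $C>0$, so the Schur complement of $C$ is positive semidefinite. Now $(CB+BC)C^{-1}(B^*C+CB^*)=CBC^{-1}B^*C+CBB^*+BB^*C+BCB^*$, so this Schur complement equals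
\[
B^*CB+C^2-CBC^{-1}B^*C=C^{1/2}\big(B_{-1}^*B_{-1}+C-B_{-1}B_{-1}^*\big)C^{1/2}=C^{1/2}P_{-2}C^{1/2},
\]
where we used $B_{-1}=C^{1/2}BC^{-1/2}$. Hence $P_{-2}\ge0$.
\end{proof}

\section{Conserved quantities and three identities}\label{sec:inv}

From now on $\operatorname{tr}B_0=0$. As noted before Theorem~\ref{thm:class}, this is no restriction. It is none for Theorem~\ref{thm:criterion} either, since the scalar can be added back to a normal extension. Let $m$ be the least $j\ge1$ such that $P_{-j}$ is not positive definite, and $m=\infty$ if there is none. Since $P_{-1}=C>0$, we have $m\ge2$. For integers $k>-m$ the matrices $P_k>0$, $B_k$ and $P_{k-1}$ are defined, and by \eqref{eq:C}, \eqref{eq:rel} and \eqref{eq:back}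
\begin{equation}\label{eq:rec}
P_{k-1}=P_k+[B_k^*,B_k],\qquad B_{k+1}=P_k^{-1/2}B_kP_k^{1/2}\qquad(k>-m).
\end{equation}
If $m<\infty$, then $P_{-m}$ is defined and Hermitian, but not positive definite.

\begin{lemma}\label{lem:cons}
For all $k>-m$:
\begin{gather*}
\operatorname{tr}B_k=0,\qquad B_k^2=\beta I,\qquad \tfrac12\operatorname{tr}P_k=\tfrac12\operatorname{tr}P_{k-1}=\tau,\\
\tfrac12\operatorname{tr}(P_kB_k)=\tfrac12\operatorname{tr}(P_{k-1}B_k)=\gamma,\qquad
\det(P_k-B_kB_k^*)=\det(P_{k-1}-B_k^*B_k)=K .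
\end{gather*}
\end{lemma}

\begin{proof}
All $B_k$ are similar to $B_0$, and commutators have trace zero. This gives the first line. Next, $\operatorname{tr}([B^*,B]B)=0$ gives $\operatorname{tr}(P_{k-1}B_k)=\operatorname{tr}(P_kB_k)$, and $\operatorname{tr}(P_kB_{k+1})=\operatorname{tr}(P_k^{1/2}B_kP_k^{1/2})=\operatorname{tr}(P_kB_k)$. So the number $\frac12\operatorname{tr}(P_kB_k)$ does not depend on $k$, and at $k=0$ it is $\gamma$.

For the determinant, write $A=P_k^{1/2}$, $B=B_k$. From $B_{k+1}=A^{-1}BA$ and $\det(I-XY)=\det(I-YX)$,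
\begin{align*}
\det(P_k-BB^*)&=\det A^2\,\det(I-A^{-1}BB^*A^{-1})=\det A^2\,\det(I-B^*A^{-2}B)\\
&=\det(A^2-AB^*A^{-2}BA)=\det(P_k-B_{k+1}^*B_{k+1}).
\end{align*}
By \eqref{eq:rec}, $P_k-B_{k+1}^*B_{k+1}=P_{k+1}-B_{k+1}B_{k+1}^*$ and $P_{k-1}-B_k^*B_k=P_k-B_kB_k^*$. So $\det(P_k-B_kB_k^*)$ is also independent of $k$, and at $k=0$ it is $K$.
\end{proof}

Put $\Delta_k=\det P_k$. A Hermitian $2\times2$ matrix with positive trace is positive definite iff its determinant is positive, so
\begin{equation}\label{eq:pos}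
\Delta_k>0\quad(k>-m),\qquad\text{and}\qquad \Delta_{-m}\le0\quad\text{if } m<\infty .
\end{equation}
The whole question is therefore about the signs of the numbers $\Delta_k$. The conservation laws are strong enough to express the sum and the product of two consecutive determinants by a single further number, namely
\[
e_k=\tfrac12\operatorname{tr}(B_kB_k^*),\qquad\text{or better}\qquad f_k=e_k-\tfrac12\tau\qquad(k>-m).
\]
The shift by $\tau/2$ removes the linear term from (a) below.

\begin{lemma}\label{lem:abc}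
For all $k>-m$:
\begin{enumerate}
\item[(a)] $\Delta_k+\Delta_{k-1}=c-4f_k^2$;
\item[(b)] $\Delta_k\Delta_{k-1}=L-4\kappa f_k$;
\item[(c)] $\Delta_k(f_k+f_{k+1})=\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every $2\times2$ matrix is $x_0I+x\cdot\sigma$ with $x_0\in\mathbb C$, $x\in\mathbb C^3$ and $\sigma=(\sigma_1,\sigma_2,\sigma_3)$ the Pauli matrices. Let $x\cdot y=\sum x_iy_i$ be the \emph{bilinear} product. Then $(x\cdot\sigma)(y\cdot\sigma)=x\cdot y+i(x\times y)\cdot\sigma$, $(x\cdot\sigma)^*=\bar x\cdot\sigma$, the trace of $x_0I+x\cdot\sigma$ is $2x_0$, and its determinant is $x_0^2-x\cdot x$.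

Fix $k>-m$ and write $P_k=\tau+a\cdot\sigma$ with $a\in\mathbb R^3$ and $B=B_k=b\cdot\sigma$ with $b=u+iv$, $u,v\in\mathbb R^3$. Put $s=u\times v$, $e=e_k=|u|^2+|v|^2=b\cdot\bar b$ and $D=4|s|^2$. Then $b\cdot b=\beta$, $a\cdot b=\gamma$ and $b\cdot s=0$. Since $b\times\bar b=-2is$,
\[
BB^*=e+2s\cdot\sigma,\qquad B^*B=e-2s\cdot\sigma,\qquad [B^*,B]=-4s\cdot\sigma .
\]
Also $|\beta|^2=(|u|^2-|v|^2)^2+4(u\cdot v)^2$, so
\[
D=4|u|^2|v|^2-4(u\cdot v)^2=e^2-|\beta|^2 .
\]
Put $\tilde a=a-2s$ and $q=|\tilde a|^2$. Since $P_k-BB^*=(\tau-e)+\tilde a\cdot\sigma$ and $P_{k-1}=\tau+(a-4s)\cdot\sigma$,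
\begin{equation}\label{eq:KDD}
K=(\tau-e)^2-q,\qquad \Delta_k=\tau^2-|\tilde a+2s|^2,\qquad \Delta_{k-1}=\tau^2-|\tilde a-2s|^2 .
\end{equation}

\emph{(a)} Insert $q=(\tau-e)^2-K$ and $D=e^2-|\beta|^2$ into the sum:
\[
\Delta_k+\Delta_{k-1}=2\tau^2-2q-2D=4\tau e-4e^2+2K+2|\beta|^2=c-\tau^2+4\tau e-4e^2=c-4f_k^2 .
\]

\emph{(b)} By \eqref{eq:KDD}, $\Delta_k\Delta_{k-1}=(\tau^2-q-D)^2-16(\tilde a\cdot s)^2$, and $\tilde a\cdot s=\det[u,v,\tilde a]$. To express its square by invariants, consider the Gram determinant of $(b,\bar b,\tilde a)$ for the bilinear product. It equals $\det[b,\bar b,\tilde a]^2=(-2i\det[u,v,\tilde a])^2=-4(\tilde a\cdot s)^2$. Its entries are $b\cdot b=\beta$, $b\cdot\bar b=e$, $\tilde a\cdot b=a\cdot b=\gamma$, their conjugates, and $\tilde a\cdot\tilde a=q$. So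
\[
-4(\tilde a\cdot s)^2=\det\begin{pmatrix}\beta&e&\gamma\\ e&\bar\beta&\bar\gamma\\ \gamma&\bar\gamma&q\end{pmatrix}
=|\beta|^2q-e^2q-\beta\bar\gamma^2-\bar\beta\gamma^2+2e|\gamma|^2,
\]
that is, $4(\tilde a\cdot s)^2=Dq+2\operatorname{Re}(\bar\beta\gamma^2)-2e|\gamma|^2$. Therefore
\[
\Delta_k\Delta_{k-1}=\big[(\tau^2-q-D)^2-4Dq\big]-8\operatorname{Re}(\bar\beta\gamma^2)+8e|\gamma|^2 .
\]
The bracket is $\tau^4-2\tau^2(q+D)+(q-D)^2$. With $W=|\beta|^2-K$ we have
\[
q-D=\tau^2-2\tau e+W,\qquad q+D=\tau^2-2\tau e+2e^2-K-|\beta|^2 ,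
\]
and hence
\begin{align*}
(q-D)^2&=\tau^4-4\tau^3e+4\tau^2e^2+2\tau^2W-4\tau eW+W^2,\\
-2\tau^2(q+D)&=-2\tau^4+4\tau^3e-4\tau^2e^2+2\tau^2(K+|\beta|^2).
\end{align*}
Adding these and $\tau^4$, all terms $\tau^4$, $\tau^3e$, $\tau^2e^2$ cancel, and $2\tau^2W+2\tau^2(K+|\beta|^2)=4\tau^2|\beta|^2$. So the bracket is $4\tau^2|\beta|^2+W^2-4\tau eW$. Since $\kappa=\tau W-2|\gamma|^2$,
\[
\Delta_k\Delta_{k-1}=4\tau^2|\beta|^2+W^2-8\operatorname{Re}(\bar\beta\gamma^2)-4\kappa e=L+2\kappa\tau-4\kappa e=L-4\kappa f_k .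
\]

\emph{(c)} From $B_{k+1}=P_k^{-1/2}BP_k^{1/2}$ and $\Delta_kP_k^{-1}=\tau-a\cdot\sigma$,
\begin{align*}
2e_{k+1}\Delta_k&=\Delta_k\operatorname{tr}(P_k^{-1}BP_kB^*)=\operatorname{tr}\big((\tau-a\cdot\sigma)B(\tau+a\cdot\sigma)B^*\big)\\
&=2\tau^2e+\tau\operatorname{tr}\big((a\cdot\sigma)[B^*,B]\big)-\operatorname{tr}\big((a\cdot\sigma)B(a\cdot\sigma)B^*\big).
\end{align*}
The second term is $-8\tau\,a\cdot s$. For the third, $(a\cdot\sigma)(b\cdot\sigma)(a\cdot\sigma)=2(a\cdot b)\,a\cdot\sigma-|a|^2\,b\cdot\sigma$, so its trace against $B^*=\bar b\cdot\sigma$ is $4|\gamma|^2-2|a|^2e$. Thus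
\[
2e_{k+1}\Delta_k=2\tau^2e-8\tau\,a\cdot s-4|\gamma|^2+2|a|^2e .
\]
Add $2e_k\Delta_k=2e(\tau^2-|a|^2)$ and divide by $2$:
\[
\Delta_k(e_k+e_{k+1})=2\tau^2e-4\tau\,a\cdot s-2|\gamma|^2 .
\]
On the other hand \eqref{eq:KDD} and $e^2-4|s|^2=|\beta|^2$ give $K=\tau^2-2\tau e+|\beta|^2-|a|^2+4a\cdot s$. So
\[
\kappa+\tau\Delta_k=\tau|\beta|^2-\tau K-2|\gamma|^2+\tau^3-\tau|a|^2=2\tau^2e-4\tau\,a\cdot s-2|\gamma|^2 .
\]
Hence $\Delta_k(e_k+e_{k+1}-\tau)=\kappa$, which is (c).
\end{proof}

\section{Subnormality means infinite continuation}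

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
\emph{Sufficiency.} Let $m=\infty$, put $A_k=P_k^{1/2}$ for $k\in\mathbb Z$, and let $N$ on $\bigoplus_{k\in\mathbb Z}\mathbb C^2$ have diagonal blocks $B_k$ and subdiagonal blocks $A_k$ (from block $k$ to block $k+1$).

We first check that $N$ is bounded. Since $P_k>0$ has trace $2\tau$, $\|A_k\|^2\le2\tau$. In a suitable orthonormal basis $B_k=\begin{pmatrix}\lambda&\omega\\0&-\lambda\end{pmatrix}$ with $\lambda^2=\beta$. The $(1,1)$ entry of $[B_k^*,B_k]$ is $-|\omega|^2$, so $|\omega|^2\le\|P_{k-1}-P_k\|\le2\tau$, because both matrices lie between $0$ and $2\tau I$. Hence $\|B_k\|\le|\beta|^{1/2}+(2\tau)^{1/2}$.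

Now $N^*N-NN^*$ has diagonal blocks $[B_k^*,B_k]+P_k-P_{k-1}=0$ and $(k,k+1)$ blocks $A_kB_{k+1}-B_kA_k=0$ by \eqref{eq:rec}. So $N$ is normal. The subspace of blocks $k\ge0$ is invariant for $N$, and $N$ restricts to $T$ on it.

\emph{Necessity.} Let $T$ be subnormal, and suppose $m<\infty$. Apply Lemma~\ref{lem:step} $m-1$ times, to $T,T',\dots$. This is allowed since the operators to which it is applied have self-commutator blocks $P_{-1},\dots,P_{-m+1}>0$ and are therefore models. We obtain a subnormal operator $S$ with blocks $k\ge-m+1$ and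
\[
[S^*,S]=P_{-m}\oplus0\oplus0\oplus\cdots\ge0 .
\]
So far we only know $P_{-m}\ge0$, and the borderline case has to be excluded. Since $P_{-m}$ is not positive definite and has trace $2\tau>0$, it has rank one. Let $\xi$ be a unit vector in its kernel, and put $k=-m+1$. By the remark after \eqref{eq:normalext}, $\ker[S^*,S]$ is invariant for $S$, so the first-block component $B_k\xi$ of $S\xi$ lies in $\ker P_{-m}=\mathbb C\xi$. In an orthonormal basis of $\mathbb C^2$ starting with $\xi$,
\[
B_k=\begin{pmatrix}\nu&\omega\\0&-\nu\end{pmatrix},\qquad P_{k-1}=\begin{pmatrix}0&0\\0&2\tau\end{pmatrix}.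
\]
By Lemma~\ref{lem:cons}, $\beta=\nu^2$, $\gamma=\frac12\operatorname{tr}(P_{k-1}B_k)=-\tau\nu$, and
\[
K=\det(P_{k-1}-B_k^*B_k)=\det\begin{pmatrix}-|\nu|^2&-\bar\nu\omega\\-\nu\bar\omega&2\tau-|\omega|^2-|\nu|^2\end{pmatrix}=-|\nu|^2(2\tau-|\nu|^2).
\]
So $|\beta|^2-K=2\tau|\nu|^2$ and $\kappa=2\tau^2|\nu|^2-2\tau^2|\nu|^2=0$. With $\kappa=0$, Lemma~\ref{lem:abc}(b) at this $k$ gives $L=\Delta_k\Delta_{-m}=0$, while at index $0$ it gives $L=\Delta_0\Delta_{-1}>0$. This contradiction shows $m=\infty$.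
\end{proof}

\section{Motion on a cubic}

By Theorem~\ref{thm:criterion}, $T$ is subnormal iff $m=\infty$. We now decide when this is the case.

\subsection{The cubic}
By (a) and (b), $\Delta_k$ and $\Delta_{k-1}$ are the roots of $x^2-(c-4f_k^2)x+(L-4\kappa f_k)$. We want to separate the dependence on $f_k$. If we multiply by $x$, the part that contains $f_k$ becomes $4f_k^2x^2-4\kappa f_kx$, and this is $(2f_kx-\kappa)^2-\kappa^2$. Thus, as polynomials in $x$,
\begin{equation}\label{eq:line}
G(x)-(2f_kx-\kappa)^2=-x(x-\Delta_k)(x-\Delta_{k-1})\qquad(k>-m).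
\end{equation}
So the line $Y=2f_kx-\kappa$ meets the fixed cubic $Y^2=G(x)$ over $x=0,\Delta_k,\Delta_{k-1}$. For $k\ge-m$ (all $k$, if $m=\infty$) put
\begin{equation}\label{eq:Y}
X_k=(\Delta_k,Y_k),\qquad Y_k:=\kappa-2\Delta_kf_{k+1},\qquad\text{so that by (c)}\quad Y_k=2\Delta_kf_k-\kappa\ \text{ if }k>-m .
\end{equation}
By \eqref{eq:line} with $k+1$ in place of $k$, at $x=\Delta_k$,
\begin{equation}\label{eq:oncurve}
Y_k^2=G(\Delta_k)\qquad(k\ge-m).
\end{equation}
Identity (c) makes consecutive steps fit together: the line of index $k$ passes through $(0,-\kappa)$, through $X_k$, and through $(\Delta_{k-1},-Y_{k-1})$, the mirror image of $X_{k-1}$.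

\subsection{The case $\kappa=0$}
Suppose $\kappa=0$ and $m<\infty$. By (b), $\Delta_{-m+1}\Delta_{-m}=L=\Delta_0\Delta_{-1}>0$, and $\Delta_{-m+1}>0$. So $\Delta_{-m}>0$, against \eqref{eq:pos}. Hence $m=\infty$, and $T$ is subnormal.

\subsection{The case $\kappa\ne0$, $G$ with simple roots}
We recall the group law. If $G$ has no multiple complex root, the projective closure $\mathcal E$ of $Y^2=G(x)$ is a smooth cubic with one point $O$ at infinity, which is a flex. With $O$ as zero, the real points $\mathcal E(\mathbb R)$, a closed subset of the real projective plane, form a compact abelian topological group. In it $-(x,Y)=(x,-Y)$, and if the three intersection points of a real line with $\mathcal E$, counted with multiplicity, are real, their sum is $O$. For a line $Y=\ell x+n$ these points lie over the roots of $G(x)-(\ell x+n)^2$, with the same multiplicities.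

By \eqref{eq:line} and \eqref{eq:Y}, the line $Y=2f_kx-\kappa$ meets $\mathcal E$ in $(0,-\kappa)=-Q$, $X_k$ and $-X_{k-1}$, where $Q=(0,\kappa)$. So
\[
X_k=X_{k-1}+Q\qquad(k>-m).
\]
Suppose $m<\infty$. Then $X_k=X_{-m}+(k+m)Q$ for all $k\ge-m$. In a compact metrizable group the sequence $(nQ)_{n\ge1}$ has a convergent subsequence. Taking differences of terms of this subsequence that are far enough apart, we obtain integers $n_j\to\infty$ with $n_jQ\to O$. Hence $X_{-m+n_j}\to X_{-m}$, and
\[
\Delta_{-m}=\lim_j\Delta_{-m+n_j}\ge0 .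
\]
With \eqref{eq:pos} this gives $\Delta_{-m}=0$. We have to exclude this borderline case. By \eqref{eq:Y}, $Y_{-m}=\kappa$, that is, $X_{-m}=Q$. Then
\[
X_{-m-1+n_j}=Q+(n_j-1)Q=n_jQ\to O .
\]
But for $k>-m$ the affine point $X_k$ has $\Delta_k>0$ and $G(\Delta_k)=Y_k^2\ge0$. Since $G$ has leading term $-x^3$, this bounds $\Delta_k$, and then also $Y_k$. So these points stay in a bounded part of the affine plane and cannot tend to $O$, a contradiction. So $m=\infty$ and $T$ is subnormal.

\subsection{The case $\kappa\neq0$, $G$ with a multiple root}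
The multiple root $r$ is real, so $G(x)=-(x-r)^2(x-r')$ with $r,r'\in\mathbb R$ (possibly $r'=r$). From $\kappa^2=G(0)=r^2r'$ and $\kappa\ne0$ we get $r\ne0$, and
\[
w:=\kappa/r\ne0,\qquad r'=w^2,\qquad c=2r+w^2,\qquad G(x)=(w^2-x)(x-r)^2 .
\]

\emph{The singular point is never left or entered.} For $k>-m$,
\begin{equation}\label{eq:sing}
\Delta_k=r\iff\Delta_{k-1}=r .
\end{equation}
Indeed, if $\Delta_k=r$, then $Y_k=0$ by \eqref{eq:oncurve}, so $2f_k=\kappa/r=w$ by \eqref{eq:Y}, and (a) gives $\Delta_{k-1}=c-w^2-r=r$. If $\Delta_{k-1}=r$, then $0=Y_{k-1}=\kappa-2rf_k$, so again $2f_k=w$ and $\Delta_k=r$.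

Consequently, if $\det C=\Delta_{-1}=r$, then $\Delta_k=\Delta_{-1}>0$ for all $k\ge-m$. By \eqref{eq:pos}, $m=\infty$, and $T$ is subnormal.

\emph{A coordinate on the curve.} Let now $\Delta_{-1}\ne r$, so that $\Delta_k\neq r$ for all $k\ge-m$. The singular cubic is parametrized by the slopes of the lines through $(r,0)$. We use the slope shifted by $w$:
\[
g_k:=w+\frac{Y_k}{\Delta_k-r}\qquad(k\ge-m).
\]
By \eqref{eq:oncurve}, $(g_k-w)^2=w^2-\Delta_k$, so
\begin{equation}\label{eq:gcoord}
\Delta_k=g_k(2w-g_k),\qquad Y_k=(g_k-w)(\Delta_k-r).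
\end{equation}

\begin{lemma}\label{lem:grec}
For all $k>-m$ we have $g_k(2w-g_{k-1})=r$.
\end{lemma}

\begin{proof}
Write $g=g_k$. Since $g(2w-g)=\Delta_k>0$, we have $g\ne0$ and may put $t=r/g$. By \eqref{eq:Y} and \eqref{eq:gcoord}, with $\kappa=wr$,
\[
2f_k=\frac{Y_k+\kappa}{\Delta_k}=g-w+\frac{r(2w-g)}{g(2w-g)}=g+t-w .
\]
Since $c=2gt+w^2$, (a) gives
\[
\Delta_k+\Delta_{k-1}=2gt+w^2-(g+t-w)^2=g(2w-g)+t(2w-t),
\]
so $\Delta_{k-1}=t(2w-t)$. Finally, by \eqref{eq:Y},
\[
Y_{k-1}=\kappa-2f_k\Delta_{k-1}=t\big[wg-(g+t-w)(2w-t)\big]=t(w-t)(2w-t-g)=(w-t)(\Delta_{k-1}-r);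
\]
for the third equality, both $wg-(g+t-w)(2w-t)$ and $(w-t)(2w-t-g)$ expand to $2w^2-wg-3wt+gt+t^2$. Since $\Delta_{k-1}\ne r$, this says $g_{k-1}-w=w-t$, that is, $2w-g_{k-1}=t=r/g_k$.
\end{proof}

The formula for $\Delta_k$ in \eqref{eq:gcoord} and Lemma~\ref{lem:grec} do not change when all $g_k$ and $w$ change sign, and only these two facts are used below. So we may assume $w>0$. Then for $k\ge-m$
\[
\Delta_k>0\iff 0<g_k<2w .
\]
This holds for all $k>-m$, in particular for $k\ge-1$. Lemma~\ref{lem:grec} at $k=0$ shows $r>0$. So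
\[
g_k=\varphi(g_{k-1}),\qquad \varphi(g)=\frac r{2w-g}\qquad\text{whenever } k-1>-m ,
\]
where $\varphi$ is strictly increasing on $(0,2w)$. Its fixed points are the roots of $g(2w-g)=r$. Note also
\begin{equation}\label{eq:incr}
g_0-g_{-1}=\frac{r-g_{-1}(2w-g_{-1})}{2w-g_{-1}}=\frac{r-\det C}{2w-g_{-1}} .
\end{equation}
So the comparison of $\det C$ with $r$ decides the direction of the motion.

\emph{Let $\det C>r$.} Since $\det C=g_{-1}(2w-g_{-1})\le w^2$, we have $r<w^2$, and the fixed points $g_\pm=w\pm\sqrt{w^2-r}$ satisfy $0<g_-<g_{-1}<g_+<2w$. The map $g\mapsto2w-r/g$ is increasing on $(0,\infty)$ and fixes $g_\pm$, so it maps $(g_-,g_+)$ to itself. By Lemma~\ref{lem:grec}, $g_{k-1}=2w-r/g_k$ for $k>-m$. Starting from $g_{-1}$ we find $g_k\in(g_-,g_+)$ for all $k$ with $-m\le k\le-1$. If $m$ were finite, this would give $\Delta_{-m}=g_{-m}(2w-g_{-m})>r>0$, against \eqref{eq:pos}. So $m=\infty$, and $T$ is subnormal.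

\emph{Let $\det C<r$.} Suppose $m=\infty$. Then $(g_k)_{k\in\mathbb Z}$ is a two-sided sequence in $(0,2w)$ with $g_k=\varphi(g_{k-1})$. By \eqref{eq:incr}, $g_{-1}<g_0$, and since $\varphi$ and its inverse are strictly increasing, $g_{k-1}<g_k$ for all $k\in\mathbb Z$. So the limits
\[
g_*=\lim_{k\to-\infty}g_k\ <\ g_{-1}\ <\ g^*=\lim_{k\to\infty}g_k
\]
exist in $[0,2w]$. Passing to the limit in $g_k(2w-g_{k-1})=r$, we see that $g_*$ and $g^*$ are roots of $x(2w-x)=r$. As $g_*<g^*$, they are its two distinct roots. (If $r\ge w^2$, there are no two distinct real roots, and we already have a contradiction.) Between these roots $x(2w-x)>r$, so $\det C=g_{-1}(2w-g_{-1})>r$, a contradiction. So $m<\infty$, and $T$ is not subnormal.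

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The three cases $\kappa=0$; $\kappa\ne0$ with simple roots; $\kappa\neq0$ with a multiple root are exhaustive. Non-subnormality occurs only in the third. There $T$ is subnormal if $\det C=r$ or $\det C>r$, and not subnormal if $\det C<r$.
\end{proof}

The condition $\kappa\ne0$ enters through $r\ne0$, which makes $w$ and the coordinate $g_k$ available. The case $\kappa=0$ needs no curve at all.

\section{The family revisited}

\begin{proof}[Proof of Theorem~\ref{thm:family}]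
Let $\varphi(g)=\beta^2/(2\tau-g)$. It is positive and increasing on $(-\infty,2\tau)$ and fixes $g_-$, because $g_-(2\tau-g_-)=\beta^2$. So $g_{-1}\in(0,g_-)$ gives $g_k\in(0,g_-)\subset(0,2\tau)$ for all $k\ge-1$. By Lemma~\ref{lem:familymodel} the blocks define a model with $C=\operatorname{diag}(g_{-1},2\tau-g_{-1})$. We compute its invariants. We have $\operatorname{tr}B_0=0$, $B_0^2=\beta I$ and $\frac12\operatorname{tr}A_0^2=\tau$, so the symbols agree with those of Theorem~\ref{thm:class}. Since $A_0$ is diagonal and $B_0$ off-diagonal, $\gamma=0$. The matrix $A_0^2-B_0B_0^*$ is diagonal with second entry $g_0-g_0=0$, so $K=0$. Hence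
\[
\kappa=\tau\beta^2\ne0,\qquad c=\tau^2+2\beta^2,\qquad L=2\tau^2\beta^2+\beta^4,\qquad G(x)=(\tau^2-x)(x-\beta^2)^2 .
\]
So $r=\beta^2$ is a multiple root. Since $g\mapsto g(2\tau-g)$ is increasing on $(0,\tau]$ and $g_{-1}<g_-\le\tau$,
\[
\det C=g_{-1}(2\tau-g_{-1})<g_-(2\tau-g_-)=\beta^2=r .
\]
By Theorem~\ref{thm:class} the model is not subnormal. For $\tau=\frac52$, $\beta=2$ we have $g_-=1$, and the numbers $g_k$ of Theorem~\ref{thm:counter} satisfy $g_{-1}=\frac12<g_-$ and $(5-g_k)g_{k+1}=4$, as checked after Lemma~\ref{lem:familymodel}. This is the last assertion.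
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.22cm]
\draw[->] (-2.2,0)--(7,0) node[right] {$x$};
\draw[->] (0,-15)--(0,15) node[above] {$Y$};
\draw[thick,domain=-0.25:5.25,samples=140] plot ({\x*(5-\x)},{(\x-2.5)*(\x*(5-\x)-4)});
\fill (0,10) circle (1.8pt) node[above right] {$Q=(0,10)$};
\fill (2.25,3.5) circle (1.8pt) node[above right] {$X_{-1}=(\frac94,\frac72)$};
\fill (3.654,0.557) circle (1.8pt) node[above right] {$X_0$};
\fill (4,0) circle (1.4pt) node[below] {$4$};
\node[below right] at (6.25,0) {$\frac{25}4$};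
\end{tikzpicture}
\caption{The nodal cubic $Y^2=(\frac{25}4-x)(x-4)^2$ belonging to the model of Theorem~\ref{thm:counter}, parametrized by $x=g(5-g)$, $Y=(g-\frac52)(x-4)$. The points $X_k=(\det P_k,Y_k)$, $k\ge-1$, have parameters $g_k=\frac12,\frac89,\dots$ increasing to $1$ and approach the node $(4,0)$ along the upper branch. One step backward from $X_{-1}$ the parameter is $g_{-2}=-3$; the point $X_{-2}=(-24,154)$, far outside the picture, lies beyond $Q$, where $\det P<0$. Points on the loop $1<g<4$ never leave it in either direction.}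
\label{fig:node}
\end{figure}

In this family $w=\kappa/r=\tau$, and the coordinate $g_k$ defined before \eqref{eq:gcoord} is the parameter $g_k$ of the blocks. Indeed $2f_k=g_k+\beta^2/g_k-\tau$ and $\Delta_k=g_k(2\tau-g_k)$ give $Y_k=2\Delta_kf_k-\kappa=(g_k-\tau)(\Delta_k-\beta^2)$. Figure~\ref{fig:node} shows the motion.

\begin{remark}
The condition $\det C<r$ in Theorem~\ref{thm:class} cannot be dropped. Let $0<\beta\le\tau$ and $g_+=\tau+\sqrt{\tau^2-\beta^2}$. Start instead with $g_{-1}\in[g_-,g_+]$. The increasing map $\varphi$ sends this interval to itself, and it lies in $(0,2\tau)$, so Lemma~\ref{lem:familymodel} again gives a model. It has the same cubic $G$, but now $\det C=g_{-1}(2\tau-g_{-1})\ge\beta^2=r$, and the model is subnormal.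
\end{remark}

\begin{remark}
No fixed number of backward steps suffices in Theorem~\ref{thm:criterion}. The map $g\mapsto2\tau-\beta^2/g$ is continuous near its fixed point $g_->0$. So for given $n$ and $g_{-1}<g_-$ close enough to $g_-$, the numbers $g_{-2},\dots,g_{-n}$ are in $(0,2\tau)$, and $P_{-2},\dots,P_{-n}>0$ by Lemma~\ref{lem:familymodel}. Yet the model is not subnormal by Theorem~\ref{thm:family}.
\end{remark}

\begin{thebibliography}{1}
\bibitem{LN}
\emph{Lecture Notes on Operator Theory}, \url{http://www.math.snu.ac.kr/~wylee/Lecture%20Notes%20on%20OperatorTheory.pdf}.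
\end{thebibliography}

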